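# Isomorphism of finitely generated solvable groups of class 3 is a universal countable Borel equivalence relation

## 1. Countable Borel equivalence relations and reductions

Throughout, $X$ and $Y$ are Polish spaces. An equivalence relation $E$ on $X$ is Borel if it is a Borel subset of $X^2$, and countable if every $E$-class is countable.

**Definition (reduction).** For equivalence relations $E,F$ on Polish spaces $X,Y$ we write $E\le_B F$, and say that $E$ Borel reduces to $F$, if there is a Borel map $f:X\to Y$ with
$$x\mathrel E y\iff f(x)\mathrel F f(y)\qquad\text{for all }x,y\in X .$$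

**Example.** On $2^{\mathbb N}$ let $x\mathrel{E_0}y$ mean that $x(n)=y(n)$ for all but finitely many $n$. This is a countable Borel equivalence relation. It does not Borel reduce to equality on any Polish space $Y$. Suppose $f:2^{\mathbb N}\to Y$ is Borel with $x\mathrel{E_0}y\iff f(x)=f(y)$, and let $\lambda$ be the fair coin measure. For each set $V$ in a countable base of $Y$, the set $f^{-1}(V)$ is $E_0$-invariant, that is, a tail event, so it has measure $0$ or $1$ by Kolmogorov's zero-one law. For each $V$ keep whichever of $f^{-1}(V)$ and its complement has measure $1$, and intersect them all. The intersection $C$ has measure $1$ and $f$ is constant on it. So $C$ lies in one $E_0$-class, which is countable and hence null, a contradiction.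

**Definition (universal, weakly universal).** A countable Borel equivalence relation $E$ on $X$ is universal if $F\le_B E$ for every countable Borel equivalence relation $F$. It is weakly universal if for every countable Borel equivalence relation $F$ on a Polish space $Y$ there is a countable-to-1 Borel map $f:Y\to X$ with $y\mathrel F y'\Rightarrow f(y)\mathrel E f(y')$.

**Example.** Equality on $2^{\mathbb N}$ is not universal, since $E_0$ does not reduce to it. Every universal relation is weakly universal: if $f$ reduces $F$ to $E$ and $f(y)=f(y')$, then $y\mathrel F y'$, so each fiber of $f$ lies in one countable $F$-class. For weak universality one may have $f(y)\mathrel E f(y')$ without $y\mathrel F y'$; universality forbids this.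

We use one classical theorem about these relations. The Feldman–Moore theorem says that every countable Borel equivalence relation on $X$ is the orbit equivalence relation of a Borel action of some countable group on $X$. For example, $E_0$ comes from the group $\bigoplus_{\mathbb N}\mathbb Z/2$ acting by flipping finitely many digits.

## 2. Marked groups and derived length

**Definition (marked groups).** Let $\Phi_n$ be the free group on $n$ letters. An $n$-generated marked group is a quotient $\Phi_n/N$ with the images of the letters as marking. We identify it with the normal subgroup $N$. The normal subgroups form a closed subset $\mathcal G_n$ of the compact space $2^{\Phi_n}$, and $\mathcal G$ is the disjoint union of the $\mathcal G_n$, $n\ge1$.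

**Example.** $\mathcal G_1$ consists of the subgroups $k\mathbb Z$ of $\mathbb Z$, $k\ge 0$, and $k\mathbb Z\to 0$ as $k\to\infty$: the cyclic groups $\mathbb Z/k$ converge to $\mathbb Z$.

In practice, a map $x\mapsto G_x$ into $\mathcal G_n$ is Borel if and only if for every word $w$ in the letters the set $\{x: w=1\text{ in }G_x\}$ is Borel.

Isomorphism on $\mathcal G$ is a countable Borel equivalence relation. Classes are countable because a finitely generated group has only countably many finite generating tuples. It is Borel because $\Phi_n/N\cong\Phi_m/N'$ means that there are an $n$-tuple of words in $\Phi_m$ and an $m$-tuple of words in $\Phi_n$ whose substitution maps carry $N$ into $N'$ and $N'$ into $N$ and are mutually inverse modulo $N$ and $N'$. For fixed tuples this is a Borel condition, and there are countably many tuples.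

Our conventions are $[g,h]=ghg^{-1}h^{-1}$, $\gamma_1(J)=J$ and $\gamma_{i+1}(J)=[J,\gamma_i(J)]$.

**Definition (derived length, center-by-metabelian).** Put $G'=[G,G]$, $G''=[G',G']$, $G^{(0)}=G$, $G^{(d+1)}=[G^{(d)},G^{(d)}]$. A group is solvable of class (derived length) at most $d$ if $G^{(d)}=1$. It is metabelian if $G''=1$, and center-by-metabelian if $G''$ is contained in the center.

**Example.** $S_4$ has derived series $S_4>A_4>V_4>1$, so its derived length is 3. It is not center-by-metabelian, because $V_4$ is not central. The group $SL_2(\mathbb F_3)$ has derived series $SL_2(\mathbb F_3)>Q_8>\{\pm I\}>1$. It has derived length 3 and is center-by-metabelian. A center-by-metabelian group always has derived length at most 3.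

The marked groups in $\mathcal G_n$ of derived length at most $d$ are the $N$ containing $\Phi_n^{(d)}$, so they form a closed set. In particular, "at most 3" and "exactly 3" both define Borel subsets of $\mathcal G$, and isomorphism on them is again a countable Borel equivalence relation.

## 3. How complicated is isomorphism in derived length 3?

Thomas and Velickovic showed that isomorphism on all of $\mathcal G$ is universal. It is also known that isomorphism of finitely generated solvable groups of class 3 is weakly universal; the problem below comes from the paper "Isomorphism of finitely generated solvable groups is weakly universal". So a countable Borel equivalence relation can be mapped into these groups in a countable-to-1 way that makes equivalent points give isomorphic groups. Can one also arrange that inequivalent points give non-isomorphic groups? The conjecture says yes: isomorphism of finitely generated solvable groups of class 3 is a universal countable Borel equivalence relation. We prove it in the following form.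

**Theorem A.** Let $E$ be a countable Borel equivalence relation on a Polish space $X$. There is a Borel map $x\mapsto G_x$ from $X$ to the space of 3-generated marked groups such that each $G_x$ is solvable of derived length exactly 3 (and center-by-metabelian), and $x\mathrel E y\iff G_x\cong G_y$. Hence isomorphism of finitely generated solvable groups of class 3, read as "at most 3" or as "exactly 3", is a universal countable Borel equivalence relation.

**Theorem B.**

1. Let $q=0$ or $q\ge 2$. Every countable Borel equivalence relation $E$ Borel reduces to isomorphism of 2-generated groups $Q$ such that $Q/Q''$ is the free metabelian group of rank 2 and $Q''$ is central and is a free $\mathbb Z/q\mathbb Z$-module of infinite rank. For $q=0$ these groups are torsion-free.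
2. For $n,d\ge 1$, isomorphism of $n$-generated solvable groups of derived length $\le d$ is a universal countable Borel equivalence relation if $n\ge2$ and $d\ge 3$. Otherwise there are only countably many such marked groups, so the relation is neither universal nor weakly universal.

## 4. One generator, or derived length at most 2: countably many groups

The smallest cases can be settled at once, and they give the negative half of Theorem B(2).

If $n=1$ the groups are cyclic and the marked groups are the $k\mathbb Z\le \mathbb Z$, countably many. If $d=1$ the marked groups are the quotients of $\mathbb Z^n$; every subgroup of $\mathbb Z^n$ is finitely generated, so again there are countably many. If $d\le2$, the marked groups are quotients of the free metabelian group $\Phi_n/\Phi_n''$. By P. Hall (*Finiteness conditions for soluble groups*, Proc. London Math. Soc. 1954), finitely generated metabelian groups satisfy the maximal condition on normal subgroups. So each normal subgroup of $\Phi_n/\Phi_n''$ is the normal closure of a finite set. The group is countable, so it has countably many finite subsets and hence countably many normal subgroups.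

On a countable set of marked groups, isomorphism is neither universal nor weakly universal. Test with equality on $2^{\mathbb N}$: a Borel reduction of it is injective, and a countable-to-1 map defined on $2^{\mathbb N}$ has uncountable range. Neither can take values in a countable set.

So derived length 3 and two generators are the first place where anything can happen. To have uncountably many quotients there, we want a finitely generated group of class 3 with a huge central subgroup $D$: every subgroup $L\le D$ is then normal, and we may divide by it.

## 5. A finitely generated group whose commutators depend only on differences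

Let $A=\mathbb Z^r$, written additively, with $r=1$ or $r=2$. The theorem needs $r=2$; the case $r=1$ is one we can see through completely, and Section 7 returns to it. So $\mathrm{Aut}(A)=GL_r(\mathbb Z)$.

**The ring.** Let $R=\mathbb Z[A]$, with $\mathbb Z$-basis $\{X^a:a\in A\}$ and $X^aX^b=X^{a+b}$. This is the Laurent polynomial ring in $r$ variables. It is a domain, and its units are exactly the $\pm X^b$. To see this, order $A$ lexicographically. In a product of two nonzero elements, the term that is largest in this order is the product of the two largest terms, with no cancellation, and likewise for the smallest. So the product is nonzero. If $fg=1$, the largest exponents of $f$ and $g$ add up to $0$, and so do the smallest. Hence in each factor the largest and the smallest exponent agree, $f$ and $g$ are monomials, and their coefficients are $\pm1$.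

Let $*$ be the ring involution $X^a\mapsto X^{-a}$. The group $GL_r(\mathbb Z)$ acts on $R$ by ring automorphisms $\alpha(X^a)=X^{\alpha a}$, and this action commutes with $*$.

**The central part.** Put $d_a=X^a-X^{-a}$ and $D=\langle d_a:a\in A\rangle\le(R,+)$. Since $d_{-a}=-d_a$ and $d_0=0$, the group $D$ is free abelian with basis the $d_a$, where $a$ runs over representatives of $(A\setminus 0)/\pm$. Also $\alpha(d_a)=d_{\alpha a}$, so $\alpha(D)=D$.

**The form.** For $m,m'\in R$ let
$$\omega(m,m')=m^*m'-m'^*m .$$
It is biadditive and $\omega(X^a,X^b)=X^{b-a}-X^{a-b}=d_{b-a}$. So the values of $\omega$ generate exactly $D$. For $b\in A$ and $\varepsilon=\pm1$,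
$$\omega\bigl(\varepsilon X^b\alpha(m),\varepsilon X^b\alpha(m')\bigr)=\alpha(\omega(m,m')),\tag{1}$$
because $(\varepsilon X^b\alpha(m))^*(\varepsilon X^b\alpha(m'))=X^{-b}X^b\,\alpha(m)^*\alpha(m')=\alpha(m^*m')$. In words: $\omega$ does not see multiplication by a unit, and it is carried along by a change of coordinates of $A$.

**The group.** Let $K=R\times R$ with
$$(m,c)(m',c')=(m+m',\;c+c'+m^*m').$$
Since $(m,m')\mapsto m^*m'$ is biadditive, both ways of bracketing a triple product have second coordinate $c+c'+c''+m^*m'+m^*m''+m'^*m''$, so the law is associative. The identity is $(0,0)$, and $(m,c)^{-1}=(-m,-c+m^*m)$. The subgroup $0\times R$ is central. Comparing $(m,c)(m',c')$ with $(m',c')(m,c)$ gives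
$$[(m,c),(m',c')]=(0,\omega(m,m')).$$
$A$ acts on $K$ by automorphisms $a\cdot(m,c)=(X^am,c)$, since $(X^am)^*(X^am')=m^*m'$. In $K\rtimes A$ let
$$G=\langle(1,0),A\rangle,\qquad N=\langle g_a:a\in A\rangle,\quad g_a=(X^a,0).$$
$G$ has $r+1$ generators. Since $a(1,0)a^{-1}=g_a$, we have $N\le G$; also $A$ normalizes $N$, so $N$ is normal in $G$, $G=N\rtimes A$ and $N=G\cap K$.

The picture to keep in mind: $N$ is generated by one element $g_a$ for each lattice point, $A$ translates them, and
$$[g_a,g_{a'}]=(0,d_{a'-a})$$
is central and depends only on the difference $a'-a$.

**Two facts about $N$.** These identify the layers of $G$.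

First, $[N,N]=0\times D$. The projection $N\to R$, $(m,c)\mapsto m$, is onto, so the commutators of elements of $N$ are exactly the $(0,\omega(m,m'))$ with $m,m'\in R$, and these generate $0\times D$.

Second, $N/[N,N]\cong R$ via $(m,c)\mapsto m$. The left side is an abelian group generated by the images of the $g_a$, and these map to the $\mathbb Z$-basis $X^a$ of $R$. So the surjection is injective.

Identify $0\times D$ with $D$. It is central in $G$, since $0\times R$ is central in $K$ and $A$ acts trivially on it.

**The quotients.** For $L\le D$ put $G_L=G/L$ and $N_L=N/L$. Then $[N_L,N_L]=D/L$ and $N_L/[N_L,N_L]=R$. The group $G_L$ acts on $R$ by conjugation through $G_L/N_L=A$, with $a$ acting as multiplication by $X^a$. Since $G_L'\le N_L$, we get $G_L''\le D/L$, which is central. So $G_L$ is center-by-metabelian and solvable of class at most 3.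

**Definition (the subgroup $L_S$).** A subset $S\subseteq A\setminus0$ is symmetric if $S=-S$. For such $S$ let
$$L_S=\langle d_v:\ v\in A\setminus0,\ v\notin S\rangle .$$

**Example.** In $G_{L_S}$ the elements $g_a$ and $g_{a'}$ with $a\ne a'$ commute if and only if $a'-a\notin S$. For $r=1$ and $S=\{\pm1\}$, the elements $g_i,g_j$ with $i\neq j$ fail to commute exactly when $|i-j|=1$.

The group $D/L_S$ is free abelian on $S/\pm$, $\alpha(L_S)=L_{\alpha S}$, and $v\in S\iff d_v\notin L_S$. Hence for symmetric $S,S'$
$$\alpha(L_S)=L_{S'}\iff\alpha S=S'.\tag{2}$$

## 6. An isomorphism can only change the coordinates of $A$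

Two different subgroups $L$ might give isomorphic quotients in many ways. The next proposition says that there is only one way. We isolate its last part as a lemma, because Section 11 needs it again.

**Lemma 1.** Let $\alpha\in \mathrm{Aut}(A)$ and let $\mu:R\to R$ be an additive bijection with $\mu(X^am)=X^{\alpha a}\mu(m)$ for all $a\in A$, $m\in R$. Then $\mu(m)=\varepsilon X^b\alpha(m)$ for some $\varepsilon=\pm1$, $b\in A$, and $\omega(\mu m,\mu m')=\alpha(\omega(m,m'))$. If moreover $L,L'\le D$ and $\delta:D/L\to D/L'$ is an isomorphism with
$$\delta(\omega(m,m')+L)=\omega(\mu m,\mu m')+L'\qquad\text{for all }m,m'\in R,$$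
then $\alpha(L)=L'$.

*Proof.* Put $u=\mu(1)$. Then $\mu(X^a)=X^{\alpha a}u$, so $\mu(m)=\alpha(m)u$ by additivity. Surjectivity gives $Ru=R$, so $u$ is a unit, $u=\varepsilon X^b$. Now (1) gives the formula for $\omega$. Consequently $\delta(d+L)=\alpha(d)+L'$ for $d=\omega(m,m')$, and by additivity for all $d\in D$. As $\delta$ is well defined and injective, $d\in L\iff\alpha(d)\in L'$ for $d\in D$. Since $\alpha(D)=D$ and $L'\le D$, this says $\alpha(L)=L'$. $\square$

**Proposition 1.** For $L,L'\le D$: $G_L\cong G_{L'}$ if and only if $\alpha(L)=L'$ for some $\alpha\in GL_r(\mathbb Z)$.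

*Proof.*

**Step 1: a change of coordinates lifts to $G$.** Let $\alpha(L)=L'$. The map $((m,c),a)\mapsto((\alpha m,\alpha c),\alpha a)$ is an automorphism of $K\rtimes A$, because $\alpha(m^*m')=\alpha(m)^*\alpha(m')$ and $\alpha(X^am)=X^{\alpha a}\alpha(m)$. It fixes $(1,0)$ and maps $A$ onto $A$, so it restricts to an automorphism of $G$. It acts on $D$ as $\alpha$, so it maps $L$ onto $L'$ and induces $G_L\cong G_{L'}$.

**Step 2: $N_L$ can be recognized inside $G_L$.** Any isomorphism must respect $N_L$ before we can use its structure. We claim that $N_L$ is the largest normal nilpotent subgroup of $G_L$. It is normal, and nilpotent of class at most 2, since $[N_L,N_L]$ is central. Suppose $J$ is a normal nilpotent subgroup not contained in $N_L$. It contains some $g$ whose image $a\in A$ is nonzero. Choose $n_0\in N_L$ with image $m\neq0$ in $R$, and put $n_{i+1}=[g,n_i]$. Since $J$ is normal, $n_1=g\,(n_0g^{-1}n_0^{-1})\in J$, and then $n_i\in\gamma_i(J)$ for $i\ge1$ by induction. The image of $n_{i+1}=gn_ig^{-1}\cdot n_i^{-1}$ in $R$ is $(X^a-1)$ times the image of $n_i$. So $n_i$ has image $(X^a-1)^im$, which is nonzero because $R$ is a domain. Hence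 $\gamma_i(J)\ne1$ for all $i$, a contradiction.

**Step 3: read off $\alpha$, $\mu$, $\delta$.** Let $\psi:G_L\to G_{L'}$ be an isomorphism. By Step 2, $\psi(N_L)=N_{L'}$. So $\psi$ induces an automorphism $\alpha$ of $A=G_L/N_L=G_{L'}/N_{L'}$, an additive bijection $\mu$ of $R$ on the abelianizations of $N_L$ and $N_{L'}$, and an isomorphism $\delta:D/L\to D/L'$ on their commutator subgroups. Compatibility with conjugation says $\mu(X^am)=X^{\alpha a}\mu(m)$. Compatibility with commutators of elements of $N_L$ says $\delta(\omega(m,m')+L)=\omega(\mu m,\mu m')+L'$. Lemma 1 gives $\alpha(L)=L'$. $\square$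

## 7. One variable only gives equality

The most economical choice is $r=1$, with the two-generator group $G$. It produces uncountably many groups $G_{L_S}$, one for each symmetric $S\subseteq\mathbb Z\setminus0$. But here $GL_1(\mathbb Z)=\{\pm1\}$, and $\alpha=-1$ sends $d_n$ to $d_{-n}=-d_n$, so $\alpha(L)=L$ for every $L\le D$. Proposition 1 becomes
$$G_L\cong G_{L'}\iff L=L'.$$
If a Borel map $x\mapsto G_{L_x}$ reduced $E$ to isomorphism, then $x\mapsto L_x\in2^D$ would be Borel and would reduce $E$ to equality. By Section 1 this is impossible for $E=E_0$.

So the group is too rigid: nothing is left to play the role of the group action producing $E$. With $r=2$ the remaining symmetry is $GL_2(\mathbb Z)$, which contains free groups of infinite rank, and these act onto any countable group. **From now on $r=2$**, $A=\mathbb Z^2$ with basis $e_1,e_2$. By (2) and Proposition 1, for symmetric sets,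
$$G_{L_S}\cong G_{L_{S'}}\iff \alpha S=S'\text{ for some }\alpha\in GL_2(\mathbb Z),$$
and it remains to encode an arbitrary $E$ in the action of $GL_2(\mathbb Z)$ on symmetric subsets of $\mathbb Z^2\setminus0$.

## 8. A free group of matrices in which no nontrivial element fixes $\pm e_1$

Let
$$U=\begin{pmatrix}1&1\\0&1\end{pmatrix},\quad V=\begin{pmatrix}1&0\\1&1\end{pmatrix},\quad u=U^3,\quad v=V^3,\quad F=\langle u,v\rangle .$$

**$F$ is free on $u,v$.** Let $P=\{(x,y)\in\mathbb R^2:|x|<|y|\}$ and $P'=\{|x|>|y|\}$, which are disjoint and nonempty. For $i\neq0$, $u^i$ maps $(x,y)$ to $(x+3iy,y)$, and if $|x|<|y|$ then $|x+3iy|\ge3|y|-|x|>|y|$. So $u^i(P)\subseteq P'$, and by symmetry $v^i(P')\subseteq P$. A reduced word that begins and ends with a nonzero power of $u$ therefore maps $P$ into $P'$ and is not the identity. Every other nontrivial reduced word is conjugate in the abstract free group to one of this shape, by a suitable power of $u$, or by $v$ times such a power. So no nontrivial reduced word is the identity.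

Every element of $F$ is congruent to $I$ modulo 3 and has determinant 1.

**Why $F$ itself is the wrong group.** Suppose $F$ acts on $X$ and $\beta$ assigns to each $x\in X$ a set $\beta(x)\subseteq\{2,3,\dots\}$, injectively. A natural way to store the point $x$ is to write the data of $h^{-1}x$ on the ray through $he_1$:
$$S^F_x=\{\pm he_1:h\in F\}\cup\{\pm khe_1:h\in F,\ k\ge2,\ k\in\beta(h^{-1}x)\}.$$
But $ue_1=e_1$, so $h$ and $hu^i$ write on the same ray, and the data get mixed. Here is a small failure. Let $X=\{p_0,p_1,p\}$, let $u$ swap $p_0,p_1$ and fix $p$, let $v$ act trivially, and put $\beta(p_0)=\{2\}$, $\beta(p_1)=\{3\}$, $\beta(p)=\{2,3\}$. For $x=p_0$, the points $(hu^i)^{-1}p_0$ for $i=0,1$ are $p_0$ and $p_1$ in some order, so for every $h$ both $2he_1$ and $3he_1$ get written. The same two vectors get written for $x=p$. So $S^F_{p_0}=S^F_p$ although $p_0$ and $p$ lie in different orbits. We need a subgroup of $F$ in which no nontrivial element fixes $\pm e_1$, and which is still large enough to act as an arbitrary countable group.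

**The subgroup $H=[F,F]$.** It is free of countably infinite rank. Indeed $F$ is the fundamental group of a wedge of two circles, and the covering space belonging to $[F,F]$ is the unit grid in $\mathbb R^2$. So $H$ is free, being the fundamental group of a graph, and its abelianization is the first homology of the grid. That group has infinite rank, because the boundaries of the unit squares are linearly independent: the plane has no nonzero cellular 2-cycles.

Moreover
$$u^iv^j\in H\ \Longrightarrow\ i=j=0,$$
as one sees in $F/[F,F]\cong\mathbb Z^2$.

**Lemma 2.** If $h\in H$ and $he_1=\pm e_1$, then $h=1$.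

*Proof.* Since $h\equiv I$ modulo 3 and $e_1\not\equiv-e_1$ modulo 3, the sign is $+$. So the first column of $h$ is $e_1$, and $\det h=1$ gives $h=U^k$ for some $k$. As $h\equiv I$ modulo 3, $3\mid k$, so $h=u^{k/3}\in H$. Hence $k=0$. $\square$

## 9. Writing a point of $X$ on the rays through $He_1$

Let $E$ be a countable Borel equivalence relation on $X$. By Feldman–Moore, $E$ is the orbit equivalence relation of a Borel action of a countable group. Since $H$ is free of countably infinite rank, it surjects onto that group. So $E$ is the orbit equivalence relation of a Borel action of $H$ on $X$; fix it.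

Fix also a Borel injection $\beta:X\to2^{\{2,3,4,\dots\}}$. For instance, enumerate a countable base of $X$ as $B_2,B_3,\dots$ and let $\beta(x)(k)=1$ if and only if $x\in B_k$.

**Definition (the code).** For $x\in X$ let
$$S_x=\{\pm he_1:h\in H\}\ \cup\ \{\pm khe_1:\ h\in H,\ k\ge2,\ \beta(h^{-1}x)(k)=1\}.$$

**Example.** If $H$ acts trivially on $X$, so that $E$ is equality, then $S_x$ carries the same pattern on each ray: $\pm he_1$ always, and $\pm khe_1$ for exactly those $k\ge2$ with $\beta(x)(k)=1$.

The set $S_x$ is symmetric. Elements of $GL_2(\mathbb Z)$ preserve the gcd of the coordinates of a vector, so $khe_1$ has gcd $k$. Hence the elements of $S_x$ of gcd 1 are exactly the $\pm he_1$; they mark the rays in use. The elements of gcd $k\ge2$ carry the data.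

**No data get mixed.** For $h\in H$ and $k\ge2$,
$$khe_1\in S_x\iff\beta(h^{-1}x)(k)=1.\tag{3}$$
The direction $\Leftarrow$ is the definition. If $khe_1\in S_x$, comparing gcds gives $khe_1=\pm kh'e_1$ for some $h'\in H$ with $\beta(h'^{-1}x)(k)=1$. Then $h'^{-1}he_1=\pm e_1$, so $h=h'$ by Lemma 2.

**Equivariance.** For $\gamma\in H$ we have $\gamma S_x=S_{\gamma x}$. The markers are permuted because $\gamma H=H$. A data vector $\pm khe_1$ of $S_x$ goes to $\pm k(\gamma h)e_1$, and $\beta((\gamma h)^{-1}\gamma x)=\beta(h^{-1}x)$, so $\gamma S_x\subseteq S_{\gamma x}$. Applying this to $\gamma^{-1}$ and $\gamma x$ gives the other inclusion.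

**Proposition 2.** $x\mathrel E y$ if and only if $\alpha S_x=S_y$ for some $\alpha\in GL_2(\mathbb Z)$.

*Proof.* If $y=\gamma x$ with $\gamma\in H$, take $\alpha=\gamma$. Conversely, let $\alpha S_x=S_y$ for some $\alpha\in GL_2(\mathbb Z)$; nothing says that $\alpha$ lies in $H$.

**Step 1: move $\alpha$ so that it fixes $e_1$.** The vector $\alpha e_1$ lies in $S_y$ and has gcd 1. So $\alpha e_1=\varepsilon\gamma e_1$ with $\varepsilon=\pm1$ and $\gamma\in H$. Put $\alpha'=\varepsilon\gamma^{-1}\alpha$ and $y'=\gamma^{-1}y$. Then $\alpha'e_1=e_1$, and $\alpha'S_x=\varepsilon\gamma^{-1}S_y=\varepsilon S_{y'}=S_{y'}$.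

**Step 2: compare the data on the ray through $e_1$.** For $k\ge2$ we have $\alpha'(ke_1)=ke_1$, so $ke_1\in S_x\iff ke_1\in S_{y'}$. By (3) with $h=1$, this says $\beta(x)(k)=\beta(y')(k)$. So $\beta(x)=\beta(y')$, hence $x=y'=\gamma^{-1}y$ and $x\mathrel E y$. $\square$

The matrix $\alpha'$ may still be any element fixing $e_1$; the argument looks only at the ray through $e_1$, where $\alpha'$ does nothing.

**Remark (a code that pins down the whole matrix).** If one wants $\alpha'=I$, one can store the data at $k\ge4$ only and add the markers $\pm2he_2$ and $\pm3h(e_1+e_2)$, $h\in H$. These are the elements of gcd 2 and gcd 3. The proofs of (3) for $k\ge 4$, of equivariance and of Step 1 are unchanged. We first note that an $h\in H$ with $h_{22}=\pm1$ is trivial. Modulo 3, $h_{22}=1$; with $k=h_{12}$ and $c=h_{21}$, both divisible by 3, $\det h=1$ gives $h_{11}=1+kc$, so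
$$h=\begin{pmatrix}1+kc&k\\c&1\end{pmatrix}=U^kV^c=u^{k/3}v^{c/3}\in H,$$
and $k=c=0$. Now $\alpha'(2e_2)$ has gcd 2, so $\alpha'e_2=\pm fe_2$ with $f\in H$. As $\alpha'e_1=e_1$ and $\det\alpha'=\pm1$, the second coordinate of $\alpha'e_2$ is $\pm1$, so $f_{22}=\pm1$, $f=1$ and $\alpha'e_2=\pm e_2$. Finally $\alpha'(3(e_1+e_2))$ has gcd 3, so $\alpha'(e_1+e_2)=\pm h(e_1+e_2)\equiv\pm(e_1+e_2)$ modulo 3 for some $h\in H$. Since $e_1-e_2\not\equiv\pm(e_1+e_2)$ modulo 3, we get $\alpha'e_2=e_2$ and $\alpha'=I$.

## 10. Proof of Theorem A

Let $G_x=G_{L_{S_x}}$, marked by the images of $(1,0)$ and of $e_1,e_2\in A$.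

**Step 1: the reduction.** By Proposition 1, (2) and Proposition 2,
$$G_x\cong G_y\iff\exists\alpha\ \ \alpha(L_{S_x})=L_{S_y}\iff\exists\alpha\ \ \alpha S_x=S_y\iff x\mathrel E y,$$
with $\alpha$ ranging over $GL_2(\mathbb Z)$.

**Step 2: the map is Borel.** First, for each $v\in A\setminus0$ the set $\{x:v\in S_x\}$ is Borel. If $v$ has gcd 1, membership does not depend on $x$. If $v$ has gcd $k\ge2$ and $v=\pm khe_1$ for some $h\in H$, the set is $\{x:\beta(h^{-1}x)(k)=1\}$ by (3) and symmetry. This is Borel because $\beta$ and the action are. If $v$ is not of this form, the set is empty. Now let $w$ be a word in three letters. It is trivial in $G_x$ if and only if its value in $G$ lies in $L_{S_x}$. That means: the value lies in $D$, and every basis element $d_v$ occurring in it with nonzero coefficient has $v\notin S_x$. For fixed $w$ only finitely many $v$ are involved, so this is a Borel condition on $x$.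

**Step 3: the derived length is exactly 3.** It is at most 3 by Section 5, where we also saw that $G_x$ is center-by-metabelian. For the lower bound, $[e_i,(1,0)]=g_{e_i}(1,0)^{-1}$ (with $e_i$ read as an element of $A\le G$) is an element of $G'\cap N$ with image $X^{e_i}-1$ in $R$, for $i=1,2$. The commutator of these two elements lies in $G''$ and equals
$$\omega(X^{e_1}-1,X^{e_2}-1)=d_{e_2-e_1}-d_{-e_1}-d_{e_2}+d_0=d_{e_2-e_1}+d_{e_1}-d_{e_2}.$$
The vectors $e_2-e_1,e_1,e_2$ are pairwise different up to sign, so the coefficient at $d_{e_1}$ is 1. Since $e_1\in S_x$, this element is not in $L_{S_x}$. Hence $G_x''\neq1$.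

So $E$ reduces to isomorphism of groups of derived length exactly 3. As $E$ was arbitrary, isomorphism is universal both on the finitely generated groups of derived length exactly 3 and on those of derived length at most 3. This proves Theorem A, and the conjecture is true. $\blacksquare$

## 11. Two generators: the layers of the free group of rank 2

The group $G$ has three generators: two for $A$, and $(1,0)$. To save one, we use that in a two-generator group the commutator of the generators can play the role of $(1,0)$. Let $\Phi$ be the free group on $s,t$, with $s\mapsto e_1$, $t\mapsto e_2$ identifying $\Phi/\Phi'=A$. Write $\bar f\in A$ for the image of $f\in\Phi$. The group $\Phi$ acts by conjugation, $f$ acting by $w\mapsto fwf^{-1}$, on $M=\Phi'/\Phi''$. This action factors through $A$, so $M$ is an $R$-module. We prove Theorem B(1) by showing that the same $R$, $\omega$ and $D$ appear inside $\Phi$.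

**Step 1: $M$ is a free $R$-module of rank 1, generated by the class of $[s,t]$.** The grid in $\mathbb R^2$, with vertex set $A$ and unit edges in the directions $e_1$ (labeled $s$) and $e_2$ (labeled $t$), is the covering of the wedge of two circles belonging to $\Phi'$. So $\Phi'$ is its fundamental group at $0$, and $M$ is its first homology $H_1=Z_1$, the group of 1-cycles. For $w\in\Phi'$ let $z(w)$ be the cycle traced by $w$ from $0$. The path of $fwf^{-1}$ goes along $f$ to $\bar f$, traces $w$ from there, and returns along $f$. So $z(fwf^{-1})$ is the translate of $z(w)$ by $\bar f$, and $M=Z_1$ as $A$-modules. Now fill in the unit squares. The plane with its cell structure has $H_1=H_2=0$, so $\partial:C_2\to Z_1$ is surjective and injective. The squares form one free $A$-orbit, so $C_2$ is $R$-free on the square $[0,1]^2$. Its boundary, traced right, up, left, down, is $z(sts^{-1}t^{-1})$. This proves the claim, and we identify $M=R$ so that the class of $[s,t]$ is $1$. For $g\in\Phi'$ write $[g]_M\in R$ for its class; then $[fgf^{-1}]_M=X^{\bar f}[g]_M$.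

**Step 2: $\Phi''/[\Phi'',\Phi]\cong D$, by an isomorphism sending the class of $[g,h]$ to $\omega([g]_M,[h]_M)$ for $g,h\in\Phi'$.** One route is the Magnus–Witt description of $\Phi''/[\Phi'',\Phi']$ as $\Lambda^2M$; the group $K$ gives a direct proof.

*The map.* $\Phi'$ is free, so we may choose a homomorphism $\theta:\Phi'\to K$ by sending each element $g_i$ of a free basis to $([g_i]_M,0)$. The first coordinate of $\theta(g)$ is then $[g]_M$ for all $g\in\Phi'$. Commutators in $K$ depend only on first coordinates, so $\theta([g,h])=(0,\omega([g]_M,[h]_M))$. Hence $\theta$ maps $\Phi''$ into $0\times D$, and onto it, since the values of $\omega$ generate $D$. For $f\in\Phi$, the two homomorphisms $z\mapsto\theta(z)$ and $z\mapsto\theta(fzf^{-1})$ from $\Phi''$ to $D$ agree on $z=[g,h]$, because $\omega(X^{\bar f}m,X^{\bar f}m')=\omega(m,m')$ by (1). So they agree on $\Phi''$, that is, $\theta([f,z])=0$. Therefore $\theta$ kills $[\Phi'',\Phi]$ and induces a surjection $\bar\theta:B\to D$, where $B=\Phi''/[\Phi'',\Phi]$.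

*Injectivity.* $B$ is central in $\Phi/[\Phi'',\Phi]$. So in $\Phi'/[\Phi'',\Phi]$, whose commutator subgroup is $B$, commutators are central. Hence $(g,h)\mapsto$ class of $[g,h]$ is biadditive, and it depends only on $[g]_M$ and $[h]_M$, since elements of $\Phi''$ are central there. So it is a biadditive map $c:R\times R\to B$ with $c(m',m)=-c(m,m')$ and $c(m,m)=0$, whose values generate $B$. Conjugation by $\Phi$ is trivial on $B$, so $c(X^am,X^am')=c(m,m')$. Put $w_v=c(1,X^v)$. Then $c(X^a,X^{a'})=w_{a'-a}$, so the $w_v$ generate $B$. Also $w_0=0$ and $w_{-v}=c(1,X^{-v})=c(X^v,1)=-w_v$. So $B$ is generated by the $w_v$ with $v$ over representatives of $(A\setminus0)/\pm$. Since $\bar\theta(w_v)=\omega(1,X^v)=d_v$ are basis elements of $D$, $\bar\theta$ is injective. We identify $B=D$.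

**Step 3: the two-generator quotients.** For $L\le D$ let $\tilde L\supseteq[\Phi'',\Phi]$ be the preimage of $L$ in $\Phi''$. It is normal in $\Phi$, since $D=\Phi''/[\Phi'',\Phi]$ is central in $\Phi/[\Phi'',\Phi]$. Put $Q_L=\Phi/\tilde L$. Then $Q_L''=D/L$ is central, $Q_L/Q_L''=\Phi/\Phi''$ is free metabelian of rank 2, $Q_L'/Q_L''=R$, and $Q_L/Q_L'=A$.

**Step 4: $Q_L\cong Q_{L'}$ if and only if $\alpha(L)=L'$ for some $\alpha\in GL_2(\mathbb Z)$.**

($\Rightarrow$) An isomorphism carries $Q_L'$ to $Q_{L'}'$ and $Q_L''$ to $Q_{L'}''$; here no recognition argument is needed. It induces $\alpha\in\mathrm{Aut}(A)$, an additive bijection $\mu$ of $R$ with $\mu(X^am)=X^{\alpha a}\mu(m)$, and an isomorphism $\delta:D/L\to D/L'$. By the formula in Step 2, $\delta(\omega(m,m')+L)=\omega(\mu m,\mu m')+L'$. Lemma 1 gives $\alpha(L)=L'$.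

($\Leftarrow$) By Nielsen, $\mathrm{Aut}(\Phi)\to GL_2(\mathbb Z)$ is onto: $GL_2(\mathbb Z)$ is generated by $U$, $V$ and the diagonal matrix with entries $-1,1$, and these are induced by the automorphisms $(s,t)\mapsto(s,st)$, $(st,t)$ and $(s^{-1},t)$. Let $\sigma\in\mathrm{Aut}(\Phi)$ induce $\alpha$, where $\alpha(L)=L'$. It induces an additive bijection $\mu$ of $M=R$ with $\mu(X^am)=X^{\alpha a}\mu(m)$. On $\Phi''/[\Phi'',\Phi]=D$ it sends $\omega(m,m')$ to $\omega(\mu m,\mu m')$, which is $\alpha(\omega(m,m'))$ by Lemma 1. So $\sigma$ acts on $D$ as $\alpha$. Hence $\sigma(\tilde L)=\tilde L'$ and $Q_L\cong Q_{L'}$.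

**Step 5: choice of $L$, and the end of the proof of Theorem B(1).** Let $q=0$ or $q\ge2$, let $S_x$ be as in Section 9, and put
$$L_x=\langle d_v\ (v\in A\setminus0,\ v\notin S_x),\quad q\,d_v\ (v\in S_x)\rangle .$$
Then $D/L_x$ is a free $\mathbb Z/q\mathbb Z$-module on the set $S_x/\pm$ (with $\mathbb Z/0=\mathbb Z$). This set is infinite, since by Lemma 2 the vectors $he_1$, $h\in H$, are pairwise different up to sign. Since $q\neq1$, we have $v\in S_x\iff d_v\notin L_x$. Also $\alpha(L_x)$ is the subgroup built from $\alpha S_x$ in the same way as $L_x$ from $S_x$. So $\alpha(L_x)=L_y\iff\alpha S_x=S_y$. By Step 4 and Proposition 2,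
$$Q_{L_x}\cong Q_{L_y}\iff x\mathrel E y .$$

The map $x\mapsto Q_{L_x}$, marked by $s,t$, is Borel. A word is trivial in $Q_{L_x}$ if and only if it lies in $\Phi''$ and its image $\sum n_vd_v\in D$ satisfies, for each $v$ with $n_v\neq0$, that $v\notin S_x$ or $q\mid n_v$. The sets $\{x:v\in S_x\}$ are Borel by Section 10.

If $q=0$, then $Q=Q_{L_x}$ is torsion-free. Let $g^k=1$ with $k\ge1$. The image of $g$ in $A$ is trivial, so $g\in Q'$. Its image in $R=Q'/Q''$ is trivial, so $g\in Q''=D/L_x$. This group is free abelian, so $g=1$. This proves Theorem B(1). $\blacksquare$

## 12. Which numbers of generators and derived lengths are universal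

**Proof of Theorem B(2).** Let $n\ge2$ and $d\ge3$. The groups of part 1 have central $Q''$, hence derived length at most $3\le d$. Adding $n-2$ trivial generators to the marking makes them $n$-generated marked groups. The map stays Borel, since a word in the $n$ letters is evaluated by deleting the extra letters. So every countable Borel equivalence relation reduces to isomorphism of $n$-generated solvable groups of derived length at most $d$. In the remaining cases, $n=1$ or $d\le2$, Section 4 shows that there are only countably many marked groups, and that the relation is neither universal nor weakly universal. $\blacksquare$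

**Consequence.** Restricting to a Borel subset that contains the range of a reduction keeps universality. So isomorphism is universal on any Borel class of finitely generated groups that contains the groups of Theorem B(1) for some $q$. Examples are

- the center-by-metabelian groups;
- the groups whose derived subgroup is nilpotent of class $\le2$ (here $[Q',Q']=Q''$ is central in $Q$);
- the solvable groups of class $\le d$, for any $d\ge3$.

By Theorem B(2), both the derived length 3 and the number 2 of generators are optimal.
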